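# Locally identifying colorings with $\Delta^2+3\Delta-2$ colors

## A path on four vertices

Take the path with vertices $a,b,d,e$ in this order, so the edges are $ab$, $bd$, $de$. We want to color the vertices so that adjacent vertices get different colors and, moreover, adjacent vertices can be told apart by the sets of colors they see. A vertex sees its own color and the colors of its neighbors. Thus $a$ sees the colors of $\{a,b\}$, $b$ sees those of $\{a,b,d\}$, $d$ sees those of $\{b,d,e\}$, and $e$ sees those of $\{d,e\}$.

The alternating coloring $1,2,1,2$ is proper, but all four vertices see the set $\{1,2\}$. So it fails everywhere. What does each edge demand?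

* Edge $ab$: the sets $\{c(a),c(b)\}$ and $\{c(a),c(b),c(d)\}$ must differ, so $c(d)$ is different from $c(a)$ and $c(b)$. Hence $a,b,d$ have three different colors.
* Edge $de$: by symmetry, $b,d,e$ have three different colors.
* Edge $bd$: now $b$ sees the three colors of $a,b,d$ and $d$ sees the three colors of $b,d,e$. These sets differ exactly when $c(a)\ne c(e)$.

So all four colors must be different. Three colors are not enough, and four are. The last condition is the interesting one. The vertices $a$ and $e$ are at distance $3$, and they are in conflict because each is the only vertex seen by one end of the edge $bd$ and not by the other.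

How fast can the number of colors needed for this task grow with the maximum degree?

## The number $\chi_{lid}$ and three theorems about it

Let $G=(V,E)$ be a finite simple graph with maximum degree $\Delta$. Write $N(x)$ for the set of neighbors of $x$ and $N[x]=N(x)\cup\{x\}$ for the closed neighborhood. For a map $c:V\to\mathbb N$ and $S\subseteq V$ put $c(S)=\{c(x):x\in S\}$.

**Definition.** A *locally identifying coloring* (lid-coloring) of $G$ is a map $c:V\to\mathbb N$ such that

* $c(x)\neq c(y)$ for every edge $xy$, and
* $c(N[x])\ne c(N[y])$ for every edge $xy$ with $N[x]\ne N[y]$.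

The minimum number of colors in a lid-coloring is $\chi_{lid}(G)$.

We have just shown that the path on four vertices has $\chi_{lid}=4$. In a complete graph all closed neighborhoods agree, the second condition is empty, and $\chi_{lid}(K_n)=n$.

A lid-coloring always exists, and a crude bound is quick. Let $G^3$ be the graph on $V$ in which two distinct vertices are adjacent when their distance in $G$ is at most $3$. A proper coloring $c$ of $G^3$ is a lid-coloring of $G$. It is proper on $G$. If $xy$ is an edge and, say, $z\in N[x]\setminus N[y]$, then every $u\in N[y]$ is different from $z$ and at distance at most $3$ from it, so $c(z)\notin c(N[y])$. Each vertex has at most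
$$\Delta+\Delta(\Delta-1)+\Delta(\Delta-1)^2=\Delta^3-\Delta^2+\Delta$$
neighbors in $G^3$, so greedy coloring gives $\chi_{lid}(G)\le\chi(G^3)\le \Delta^3-\Delta^2+\Delta+1$. This is cubic.

A theorem of Foucaud, Honkala, Laihonen, Parreau and Perarnau (2012) gives $\chi_{lid}(G)\le 2\Delta^2-3\Delta+3$ for $\Delta\ge3$. From below, there are graphs built from projective planes with $\chi_{lid}(G)\ge\Delta^2-\Delta+1$; we construct them in the next section. The slides "Locally identifying colorings of graphs" ask whether the coefficient of $\Delta^2$ can be brought down to $1$: is $\chi_{lid}(G)\le\Delta^2+O(\Delta)$? In these notes we prove that the answer is yes, with $\chi_{lid}(G)\le\Delta^2+3\Delta$ for all $\Delta\ge1$.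

**Theorem 1.** Let $G$ be a finite simple graph with maximum degree $\Delta\ge1$. Then
$$\chi_{lid}(G)\le\Delta^2+3\Delta-2.$$

The proof gives more: it works when each vertex has its own list of allowed colors, and it produces many colorings. The *list version* of $\chi_{lid}(G)$ is the least $K$ such that, whenever every vertex $v$ is given a list $L(v)$ of $K$ colors, there is a lid-coloring with $c(v)\in L(v)$ for all $v$. Identical lists give back the ordinary problem, so the list version is at least $\chi_{lid}(G)$. As a small example take $K_2$: lists $\{1\},\{1\}$ admit no proper coloring, but any two lists of size $2$ do, since after coloring one end the other end still has an allowed color. The list version is $2$ there.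

**Theorem 2.** Let $\Delta\ge2$, let $\beta$ be real with $\beta\ge\Delta$, and let $K$ be an integer with
$$K\ \ge\ \Delta^2+\beta+\frac{2\Delta(\Delta-1)}{\beta},\tag{1}$$
$$K\ \ge\ \Delta^2+2+\beta+\frac{2(\Delta-2)^2}{\beta}.\tag{2}$$
Let $G$ have maximum degree $\Delta$, and let every vertex $v$ have a list $L(v)$ of $K$ colors. Then there are at least $\beta^{|V|}$ lid-colorings $c$ with $c(v)\in L(v)$ for all $v$, which moreover give distinct colors to any two vertices at distance $1$ or $2$. Consequently, for all $\Delta\ge1$, the list version of $\chi_{lid}(G)$, and hence $\chi_{lid}(G)$ itself, is at most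
$$\Delta^2+\min\{\,3\Delta-2,\ \lceil\sqrt2\,(2\Delta-1)\rceil\,\}.$$

**Theorem 3.** Let $F(\Delta)$ be the maximum of $\chi_{lid}(G)$ over graphs of maximum degree $\Delta$. Then
$$\Delta^2-O(\Delta^{1.525})\le F(\Delta)\le\Delta^2+3\Delta-2,$$
so $F(\Delta)=(1+o(1))\Delta^2$. If $\Delta-1$ is a prime power, then $F(\Delta)\ge\Delta^2-\Delta+1$.

So the leading term is settled. The exact linear term is not determined here.

## Points and flags of a projective plane

We begin with the last statement of Theorem 3, because the graph in it will show us later where a naive argument loses.

Recall that a projective plane of order $q$ consists of $q^2+q+1$ points and certain sets of points called lines, such that every line has $q+1$ points, every point is on $q+1$ lines, and two distinct points lie on exactly one common line. One exists for every prime power $q$. For $q=2$ one can take the points $1,\dots,7$ and the lines $124,235,346,457,561,672,713$. A *flag* is a pair $(p,\ell)$ with $p\in\ell$; in this example there are $21$ flags.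

**Construction.** Let $q=\Delta-1$ be a prime power. The vertices of the graph $G_q$ are the points and the flags of a projective plane of order $q$. Join each point $p$ to every flag $(p,\ell)$, and join any two distinct flags with the same line $\ell$. The flags on $\ell$ form a clique $K_\ell$ of size $q+1=\Delta$.

A point $p$ has $q+1$ neighbors. A flag $(p,\ell)$ has the neighbor $p$ and $q$ neighbors in $K_\ell$. So all degrees equal $\Delta$.

**Proof that $\chi_{lid}(G_q)\ge\Delta^2-\Delta+1$.** Let $p\neq p'$ be points, $\ell$ the line through them, and put $f=(p,\ell)$, $f'=(p',\ell)$. Then $ff'$ is an edge, and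
$$N[f]=K_\ell\cup\{p\},\qquad N[f']=K_\ell\cup\{p'\},$$
which are different sets. In any lid-coloring $c(K_\ell)\cup\{c(p)\}\ne c(K_\ell)\cup\{c(p')\}$, and this forces $c(p)\ne c(p')$. So all points get different colors, and there are $q^2+q+1=(\Delta-1)^2+(\Delta-1)+1=\Delta^2-\Delta+1$ of them. $\square$

For $q=2$ this is a graph on $28$ vertices, regular of degree $3$, that needs at least $7$ colors. The edge $ff'$ plays the part of the middle edge $bd$ of our path: each end sees exactly one vertex that the other end does not see.

## Distance-two colorings and $k$-edges

From here until the end of Phase 2 assume $\Delta\ge2$, and fix lists $L(v)$ of $K$ colors. All colorings below take their colors from the lists.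

The first decision is to ask for slightly more than necessary: vertices at distance at most $2$ shall get different colors. This is a real restriction. In the star $K_{1,3}$ it forces four colors, while center $3$ and leaves $1,2,2$ is a lid-coloring with three: the center sees $\{1,2,3\}$ and the leaves see $\{1,3\}$ or $\{2,3\}$. But the restriction is affordable, because a vertex has at most $\Delta+\Delta(\Delta-1)=\Delta^2$ vertices at distance $1$ or $2$. In return, $c$ becomes injective on every closed neighborhood, and the identification condition takes a simple form.

**Definition.** For an edge $xy$ put $D(x,y)=N[x]\setminus N[y]$. Call $xy$ a *$k$-edge* if $|D(x,y)|=|D(y,x)|=k\ge1$.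

Since $x,y\in N[x]\cap N[y]$, we have $D(x,y)\subseteq N(x)\setminus\{y\}$, so $|D(x,y)|\le\Delta-1$. Also $D(x,y)\cap D(y,x)=\emptyset$. In the path $a,b,d,e$ we have $D(b,d)=\{a\}$ and $D(d,b)=\{e\}$, so $bd$ is a $1$-edge. On the other hand $D(a,b)=\emptyset$, so $ab$ is not a $k$-edge. In $G_q$ the edge between two flags on $\ell$ is a $1$-edge. The edge between $p$ and $f=(p,\ell)$ is a $q$-edge: $D(p,f)$ consists of the $q$ other flags at $p$, and $D(f,p)$ of the $q$ other flags on $\ell$.

**Definition.** Let $S\subseteq V$. A coloring $c$ of $S$ from the lists is *valid* if

* (a) $c(u)\ne c(v)$ for all $u,v\in S$ at distance $1$ or $2$ in $G$;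
* (b) for every $k$-edge $xy$ ($k\ge1$) with $D(x,y)\cup D(y,x)\subseteq S$ we have $c(D(x,y))\ne c(D(y,x))$.

Two things are immediate. Restrictions of valid colorings to smaller sets are valid. And by (a), $c$ is injective on $N[x]\cap S$ for every $x\in V$, since two vertices of $N[x]$ are at distance at most $2$. Notice that $x$ and $y$ themselves need not be in $S$ for (b) to have force.

**Lemma 1.** A valid coloring of $V$ is a lid-coloring.

**Proof.** It is proper by (a). Let $xy\in E$ with $N[x]\ne N[y]$. By injectivity, $|c(N[x])|=\deg x+1$ and $|c(N[y])|=\deg y+1$. If $\deg x\neq\deg y$, the two color sets have different sizes and we are done. If $\deg x=\deg y$, then $|N[x]|=|N[y]|$, so $|D(x,y)|=|D(y,x)|$, and this number is at least $1$ because $N[x]\neq N[y]$. So $xy$ is a $k$-edge. Suppose $c(N[x])=c(N[y])$. Since $c$ is injective on $N[x]$, removing the colors $c(N[x]\cap N[y])$ from $c(N[x])$ leaves exactly $c(D(x,y))$. In the same way, removing them from $c(N[y])$ leaves $c(D(y,x))$. Hence $c(D(x,y))=c(D(y,x))$, contradicting (b). $\square$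

So it remains to find valid colorings of $V$ from lists of size about $\Delta^2$.

## What greedy coloring pays

The first thing to try is to color the vertices one at a time. Suppose $v$ is next. The colored vertices at distance $1$ or $2$ exclude at most $\Delta^2$ colors. Condition (b) must be watched for each $k$-edge $xy$ whose set $D(x,y)\cup D(y,x)$ contains $v$ and is otherwise colored. Name the ends so that $v\in D(x,y)$. Then $v\in N[x]$ and $v\ne x$, so $x\in N(v)$. Further, $y\in N(x)$, and $v\notin N[y]$ gives $y\notin N[v]$:
$$x\in N(v),\qquad y\in N(x)\setminus N[v].\tag{3}$$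
There are at most $\Delta(\Delta-1)$ such pairs $(x,y)$. Each excludes at most one color: if $c(D(x,y))=c(D(y,x))$ and $c$ is injective on both sets, then $c(v)$ must be the one element of $c(D(y,x))$ that is missing from $c(D(x,y)\setminus\{v\})$. So lists of size
$$\Delta^2+\Delta(\Delta-1)+1=2\Delta^2-\Delta+1$$
suffice. We pay $\Delta^2$ for distances and almost $\Delta^2$ again for the $k$-edges.

No better count of excluded colors is possible for an arbitrary order. In $G_q$ let a point $p_0$ be the last vertex, and suppose all other vertices have received pairwise different colors. This partial coloring is valid, since disjoint nonempty sets get different color sets. The flags on the $\Delta$ lines through $p_0$ are at distance $1$ or $2$ from $p_0$, and there are $\Delta^2$ of them. For every other point $p'$, with $\ell$ the line through $p_0$ and $p'$, the $1$-edge between $(p_0,\ell)$ and $(p',\ell)$ excludes the color of $p'$. That gives $\Delta^2-\Delta$ further colors. So exactly here $2\Delta^2-\Delta$ different colors are excluded.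

Two observations about this computation lead to the proof.

**Observation on $k\ge2$.** Let the graph be the tree consisting of an edge $xy$, two leaves $a_1,a_2$ at $x$ and two leaves $b_1,b_2$ at $y$. Then $xy$ is a $2$-edge with $D(x,y)=\{a_1,a_2\}$, $D(y,x)=\{b_1,b_2\}$. Use a common list of $K$ colors, color $x,y,b_1,b_2$ validly, then $a_2$, then $a_1$. The vertex $a_2$ has to avoid $c(x)$ and $c(y)$, so it has $K-2$ choices, and $c(b_1)$, $c(b_2)$ are two of them. The $2$-edge excludes a color for $a_1$ only if $a_2$ happened to receive $c(b_1)$ or $c(b_2)$, that is, in $2$ cases out of $K-2$. In the worst case a $2$-edge costs one color, but on average over all colorings of the rest it costs only $2/(K-2)$. So we should not extend one coloring; we should count all of them and show that the number grows by a factor at least $\beta$ with each new vertex. A $k$-edge with $k\ge2$ will cost $2/\beta$, and $\Delta(\Delta-1)$ of these with $\beta\approx\Delta$ cost about $2\Delta$.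

**Observation on $k=1$.** Averaging does nothing for a $1$-edge. If $D(x,y)=\{v\}$ and $D(y,x)=\{u\}$, then the color $c(u)$ is excluded for $v$ whatever the coloring. In the example $G_q$ above all the $\Delta^2-\Delta$ extra colors were of this sort. But there the order was foolish. If all points are colored before any flag, then the point colored last has no colored flags around it, and only the $\Delta^2-\Delta$ other points matter. The flags $y=(p',\ell)$ which create the $1$-edges are themselves at distance $2$ from $p_0$, and as long as $y$ is uncolored, the color that $y$ would have excluded pays for the color of $p'$.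

**Definition.** Let $B$ be the set of vertices incident with a $1$-edge, and $A=V\setminus B$.

In $G_q$, $A$ is the set of points and $B$ the set of flags. In the path, $B=\{b,d\}$ and $A=\{a,e\}$. We color $A$ first and $B$ afterwards. For $A$, the exchange just described absorbs the $1$-edges. For $B$, a vertex $v$ has a neighbor $v'$ with almost the same closed neighborhood. This makes its second neighborhood small, and it also forces $v'$ into most of the sets $D(x,y)$ that contain $v$, so that averaging is available again.

We record the one numerical estimate needed. For integers $2\le j\le\Delta-1$ and $\beta\ge\Delta$,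
$$j!\,\beta^{-(j-1)}=\frac{2}{\beta}\prod_{i=3}^{j}\frac{i}{\beta}\le\frac2\beta,\tag{4}$$
because $j!=2\cdot3\cdots j$, and each factor $i/\beta$ is less than $1$.

## Phase 1: counting valid colorings of $A$

For $S\subseteq A$ let $P(S)$ be the number of valid colorings of $S$. Thus $P(\emptyset)=1$.

**Claim 1.** Let $K$ satisfy (1). For $v\in S\subseteq A$ we have $P(S)\ge\beta\,P(S\setminus\{v\})$.

**Proof.** We use induction on $|S|$: assume the inequality for all smaller subsets of $A$ and all their elements.

**Step 1. What can go wrong.** The purpose is to sort the bad extensions. There are exactly $K\cdot P(S\setminus\{v\})$ colorings $c$ of $S$ from the lists whose restriction to $S\setminus\{v\}$ is valid. If such a $c$ is not valid, then the violated condition involves $v$. So one of the following holds: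

* (i) $c(v)=c(z)$ for some $z\in S$ at distance $1$ or $2$ from $v$;
* (ii) $c$ satisfies (a), and some $k$-edge $xy$, named so that $v\in D(x,y)$, satisfies $D(x,y)\cup D(y,x)\subseteq S$ and $c(D(x,y))=c(D(y,x))$. By (3), $x\in N(v)$ and $y\in N(x)\setminus\{v\}$.

**Step 2. Distances and $1$-edges together exclude at most $\Delta^2$ colors.** This is the exchange. Fix the restriction of $c$ to $S\setminus\{v\}$. For $x\in N(v)$ let $Y_x$ be the set of $y\in N(x)$ such that $xy$ is a $1$-edge with $D(x,y)=\{v\}$. Each such $y$ is incident with a $1$-edge, so $Y_x\subseteq B$. Also $v\notin Y_x$ by (3). Thus $Y_x\subseteq N(x)\setminus\{v\}$, and $S\subseteq A$ is disjoint from $Y_x$. In case (i), and in case (ii) with $k=1$, the color $c(v)$ is among the following: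

* the colors of $N(v)\cap S$: at most $\Delta$;
* for each $x\in N(v)$, the colors of $(N(x)\setminus\{v\})\cap S$, which account for the vertices at distance $2$: at most $\Delta-1-|Y_x|$, since the set $N(x)\setminus\{v\}$ has at most $\Delta-1$ elements and the $|Y_x|$ of them in $Y_x$ are not in $S$;
* for each $x\in N(v)$ and $y\in Y_x$, the color of the single vertex of $D(y,x)$: at most $|Y_x|$ colors for each $x$.

For each $x$ the last two items add up to at most $\Delta-1$. In total at most $\Delta+\Delta(\Delta-1)=\Delta^2$ colors are excluded. So at most $\Delta^2P(S\setminus\{v\})$ colorings $c$ are bad for one of these reasons.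

**Step 3. Each pair with $k\ge2$ spoils at most $\frac2\beta P(S\setminus\{v\})$ colorings.** This is the averaging. There are at most $\Delta(\Delta-1)$ pairs $(x,y)$. Fix one with $k\ge2$, put $T=D(x,y)$, so $v\in T\subseteq S$ and $|T|=k\le\Delta-1$, and count the $c$ for which (ii) holds with this pair. Uncolor all of $T$. The restriction of $c$ to $S\setminus T$ is valid, being a restriction of the valid coloring of $S\setminus\{v\}$. It determines $c$ on $D(y,x)$, because $D(y,x)\subseteq S$ is disjoint from $T$. Since $c$ satisfies (a), it is injective on $T\subseteq N[x]$. As $c(T)=c(D(y,x))$, the restriction $c|_T$ is a bijection from $T$ onto a set that is already determined. So for each valid coloring of $S\setminus T$ there are at most $k!$ such $c$, and altogether at most $k!\,P(S\setminus T)$.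

Now compare $P(S\setminus T)$ with $P(S\setminus\{v\})$. Remove the $k-1$ vertices of $T\setminus\{v\}$ from $S\setminus\{v\}$ one by one. Every set that occurs is smaller than $S$, so the induction hypothesis applies $k-1$ times and gives
$$P(S\setminus\{v\})\ge\beta^{k-1}P(S\setminus T).$$
Hence the number of such $c$ is at most $k!\,\beta^{-(k-1)}P(S\setminus\{v\})\le\frac2\beta P(S\setminus\{v\})$ by (4).

**Step 4. Adding up.** Subtracting all bad colorings and using (1),
$$P(S)\ge\Big(K-\Delta^2-\frac{2\Delta(\Delta-1)}{\beta}\Big)P(S\setminus\{v\})\ge\beta\,P(S\setminus\{v\}).\qquad\square$$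

Starting from $P(\emptyset)=1$ and adding the vertices of $A$ one at a time, we get at least $\beta^{|A|}$ valid colorings of $A$.

On the path with a common list of $K$ colors, this phase colors the ends $a$ and $e$. For $v=a$ we have $x=b$ and $Y_b=\{d\}$, and $D(d,b)=\{e\}$ excludes the color of $e$. So $P(\{a,e\})=K(K-1)$, although $a$ and $e$ are at distance $3$.

## Phase 2: counting extensions to $B$

Fix a valid coloring $c_0$ of $A$. For $S\subseteq B$ let $Q(S)$ be the number of valid colorings of $A\cup S$ that extend $c_0$. Thus $Q(\emptyset)=1$.

**Claim 2.** Let $K$ satisfy (2). For $v\in S\subseteq B$ we have $Q(S)\ge\beta\,Q(S\setminus\{v\})$.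

**Proof.** Again by induction on $|S|$.

**Step 1. A near-twin of $v$.** We extract what membership in $B$ gives. Choose a $1$-edge $vv'$ and write $D(v,v')=\{w\}$, $D(v',v)=\{w'\}$. Then $v'\in B$, and $w\in N(v)$, $w\ne v'$. The definition of $D$ says
$$N(v)\setminus\{w\}\subseteq N[v'],\qquad N[v']\setminus N[v]=\{w'\}.\tag{5}$$
In $G_q$, for the flag $v=(p,\ell)$ one may take $v'=(p',\ell)$ with another point $p'$ of $\ell$. Then $w=p$ and $w'=p'$.

**Step 2. What can go wrong.** There are $K\,Q(S\setminus\{v\})$ colorings $c$ of $A\cup S$ from the lists that extend $c_0$ and whose restriction to $(A\cup S)\setminus\{v\}$ is valid. If $c$ is not valid, then as before one of the following holds: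

* (i) $c(v)=c(z)$ for some $z$ at distance $1$ or $2$ from $v$;
* (ii) $c$ satisfies (a), and there is a $k$-edge $xy$ ($k\ge1$) with $v\in D(x,y)$, $D(x,y)\cup D(y,x)\subseteq A\cup S$ and $c(D(x,y))=c(D(y,x))$. By (3), $x\in N(v)$ and $y\in N(x)\setminus N[v]$.

**Step 3. The second neighborhood of $v$ is small.** Now almost everything around $v$ may be colored, so nothing is gained from uncolored vertices. The gain comes from $v'$. We bound the number of vertices at distance $1$ or $2$ from $v$.

* $|N(v)|\le\Delta$.
* Through $w$ we reach at most $\Delta-1$ vertices at distance $2$.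
* Through $v'$ we reach only $w'$ at distance $2$, by the second part of (5).
* There are at most $\Delta-2$ vertices $x\in N(v)\setminus\{w,v'\}$. By the first part of (5), each is adjacent to $v'$ as well as to $v$. Since $v,v'\in N[v]$, such an $x$ reaches at most $\Delta-2$ vertices outside $N[v]$.

Hence case (i) excludes at most
$$\Delta+(\Delta-1)+1+(\Delta-2)^2=\Delta^2-2\Delta+4$$
colors.

**Step 4. Pairs with $x=w$ or $y=w'$.** There are few of these pairs, so we can pay a full color for each. There are at most $\Delta-1$ pairs with $x=w$, since $y\in N(w)\setminus\{v\}$. There are at most $\Delta-1$ pairs with $y=w'$ and $x\in N(v)\setminus\{w\}$. Fix the coloring of $(A\cup S)\setminus\{v\}$. For a given pair, $v\notin D(y,x)$, so the set $c(D(y,x))$ is determined, and so is $c(D(x,y)\setminus\{v\})$. Since $c$ is injective on $D(x,y)$ and $c(D(x,y))=c(D(y,x))$, the color $c(v)$ must be the unique element of $c(D(y,x))\setminus c(D(x,y)\setminus\{v\})$. So each pair excludes at most one color, and together these pairs exclude at most $2\Delta-2$ colors.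

**Step 5. All other pairs contain $v'$ in $D(x,y)$.** The purpose is to find a second vertex of $B$ to average over. Let $x\ne w$ and $y\neq w'$. By (5), $x\in N(v)\setminus\{w\}\subseteq N[v']$, so $v'\in N[x]$. If $y$ were in $N[v']$, then, since $y\notin N[v]$, (5) would give $y=w'$, which we excluded. So $y\notin N[v']$, that is, $v'\notin N[y]$. Together, $v'\in D(x,y)$.

Next, $x\ne v'$, because $y\in N(x)$ and $y\notin N[v']$. So $x\in N(v)\setminus\{w,v'\}$, which leaves at most $\Delta-2$ choices. Both $v$ and $v'$ are neighbors of $x$, and $y$ is neither of them, so $y\in N(x)\setminus\{v,v'\}$ has at most $\Delta-2$ choices. There are at most $(\Delta-2)^2$ pairs of this kind.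

In $G_q$, with $v,v'$ as in Step 1, an example is $x=(p'',\ell)$ and $y=p''$ for a third point $p''$ of $\ell$: here $D(x,y)=K_\ell\setminus\{x\}$ contains both $v$ and $v'$.

**Step 6. Each of these pairs spoils at most $\frac2\beta Q(S\setminus\{v\})$ colorings.** The coloring $c_0$ is fixed in this phase, and the induction hypothesis only speaks about removing vertices of $B$. So we uncolor only the part of $D(x,y)$ that lies in $B$. Fix a pair from Step 5 and put $J=D(x,y)\cap B$, $j=|J|$. Since $D(x,y)\subseteq A\cup S$, we have $J\subseteq S$. Since $v,v'\in B$, Step 5 gives $\{v,v'\}\subseteq J$. So $2\le j\le\Delta-1$.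

Count the $c$ for which (ii) holds with this pair. The restriction of $c$ to $A\cup(S\setminus J)$ is valid and extends $c_0$. It determines $c$ on $D(y,x)$, which is contained in $A\cup S$ and disjoint from $J\subseteq D(x,y)$. It also determines $c$ on $D(x,y)\setminus J\subseteq A$. Since $c$ is injective on $D(x,y)$ and $c(D(x,y))=c(D(y,x))$, the restriction $c|_J$ is a bijection from $J$ onto the determined set
$$c(D(y,x))\setminus c(D(x,y)\setminus J).$$
So there are at most $j!$ possibilities for $c|_J$, and at most $j!\,Q(S\setminus J)$ such $c$. Removing the $j-1$ vertices of $J\setminus\{v\}$ from $S\setminus\{v\}$ one by one, the induction hypothesis gives $Q(S\setminus\{v\})\ge\beta^{j-1}Q(S\setminus J)$. By (4), the number of such $c$ is at most $\frac2\beta Q(S\setminus\{v\})$.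

**Step 7. Adding up.** By Steps 3, 4 and 6,
$$Q(S)\ge\Big(K-(\Delta^2-2\Delta+4)-(2\Delta-2)-\frac{2(\Delta-2)^2}{\beta}\Big)Q(S\setminus\{v\}).$$
The bracket equals $K-\Delta^2-2-\frac{2(\Delta-2)^2}{\beta}$, which is at least $\beta$ by (2). $\square$

On the path, with $c_0(a)\ne c_0(e)$ fixed, take $v=b$: then $v'=d$, $w=a$, $w'=e$. Here $Q(\{b\})=K-2$, since $b$ avoids the colors of $a$ and $e$, and $Q(\{b,d\})=(K-2)(K-3)$. With Phase 1 this gives $K(K-1)(K-2)(K-3)$ valid colorings, which are the injective ones, in agreement with the computation at the start.

**Proof of the first part of Theorem 2.** Let $K$ satisfy (1) and (2). By Claim 1 there are at least $\beta^{|A|}$ valid colorings of $A$. By Claim 2, applied to the vertices of $B$ one at a time, each of them extends to at least $\beta^{|B|}$ valid colorings of $V$. So there are at least $\beta^{|A|+|B|}=\beta^{|V|}$ valid colorings of $V$. By Lemma 1 they are lid-colorings, and by (a) they give distinct colors to vertices at distance $1$ or $2$. $\square$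

## Choosing $\beta$

It remains to turn (1) and (2) into explicit numbers. A large $\beta$ makes averaging cheap but asks for more colors left over; in (1) the sum $\beta+2\Delta(\Delta-1)/\beta$ has to be balanced.

**The choice $\beta=\Delta\ge2$.** Condition (1) reads
$$K\ge\Delta^2+\Delta+2(\Delta-1)=\Delta^2+3\Delta-2.$$
In (2), $\frac{2(\Delta-2)^2}{\Delta}=2\Delta-8+\frac8\Delta$, so (2) reads $K\ge\Delta^2+3\Delta-6+\frac8\Delta$. This follows from (1), because $\frac8\Delta\le4$. So $K=\Delta^2+3\Delta-2$ works.

**The choice $\beta=\sqrt2\,\Delta$, $\Delta\ge3$.** Condition (1) reads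
$$K\ge\Delta^2+\sqrt2\,\Delta+\sqrt2\,(\Delta-1)=\Delta^2+\sqrt2\,(2\Delta-1).$$
Condition (2) reads
$$K\ge\Delta^2+2+\sqrt2\,\Delta+\frac{\sqrt2\,(\Delta-2)^2}{\Delta}=\Delta^2+2\sqrt2\,\Delta+2-4\sqrt2+\frac{4\sqrt2}{\Delta}.$$
The right side of (2) minus that of (1) is $2-3\sqrt2+\frac{4\sqrt2}{\Delta}\le2-\frac53\sqrt2<0$ for $\Delta\ge3$. So (1) implies (2), and $K=\Delta^2+\lceil\sqrt2\,(2\Delta-1)\rceil$ works.

**The small cases.** For $\Delta=2$ the minimum in Theorem 2 is between $3\Delta-2=4$ and $\lceil3\sqrt2\rceil=5$, so it is $3\Delta-2$, which the first choice covers. For $\Delta=1$ it is between $3\Delta-2=1$ and $\lceil\sqrt2\rceil=2$, so it is $1$, and lists of size $\Delta^2+1=2$ must suffice. They do: the components are copies of $K_1$ and $K_2$, every edge $xy$ has $N[x]=N[y]$, and so only a proper coloring is needed.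

In each case the number of colorings found is positive, so a lid-coloring from the lists exists. This completes the proof of Theorem 2. Theorem 1 is the case of identical lists, with the term $3\Delta-2$ of the minimum. In particular $\chi_{lid}(G)\le\Delta^2+3\Delta$ for every $\Delta\ge1$, so the question has the answer yes with $C=3$.

## Primes just below $\Delta-1$

The upper bound in Theorem 3 is Theorem 1, and the bound for $\Delta-1$ a prime power was proved with the graph $G_q$. For general $\Delta$ we use a slightly smaller plane.

**Proof of the lower bound in Theorem 3 for general $\Delta$.** By a theorem of Baker, Harman and Pintz (Proc. London Math. Soc. 83 (2001), 532–562), for large $x$ the interval $[x-x^{0.525},x]$ contains a prime. Put $x=\Delta-1$, take such a prime $q$, and let $G$ be the disjoint union of $G_q$ and the star $K_{1,\Delta}$. Since $G_q$ has maximum degree $q+1\le\Delta$, the graph $G$ has maximum degree exactly $\Delta$; this is the only purpose of the star. A lid-coloring of $G$ restricts to a lid-coloring of $G_q$, so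
$$\chi_{lid}(G)\ge q^2+q+1\ge(x-x^{0.525})^2\ge x^2-2x^{1.525}.$$
As $x^2=\Delta^2-2\Delta+1$ and $x\le\Delta$, the right side is at least $\Delta^2-2\Delta-2\Delta^{1.525}=\Delta^2-O(\Delta^{1.525})$. The finitely many small values of $\Delta$ are absorbed in the constant of the $O$-term. Together with $F(\Delta)\le\Delta^2+3\Delta-2$ this gives $F(\Delta)=(1+o(1))\Delta^2$. $\square$
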